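\title{Closed ideals of $L^1(\mathbb{R}^+,\omega)$ for log-concave radical weights}

\begin{abstract}
We prove that every nonzero closed ideal of the convolution algebra $L^1(\mathbb{R}^+,\omega)$ with $\omega(t)=(1+t)^{-t}$ is standard, that is, consists of all functions that vanish almost everywhere on some interval $[0,a]$. The same holds for every radical weight $\omega$ such that $-\log\omega$ differs from a continuous convex function by a bounded function, and it fails for every weight that is not radical. Duality reduces the question to a uniqueness statement for the equation $\int_0^\infty f(s)\varphi(s+t)\,ds=0$. We divide Laplace transforms along a sequence of vertical lines, truncating $f$ at a point adapted to each line, to show that $\varphi$ has bounded support; Titchmarsh's convolution theorem then gives $\varphi=0$.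
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{R}^+=[0,\infty)$. A \emph{weight} is a continuous function $\omega:\mathbb{R}^+\to(0,\infty)$ with $\omega(s+t)\le\omega(s)\omega(t)$ for all $s,t\ge0$. Let $L^1(\mathbb{R}^+,\omega)$ be the space of measurable functions $f$ on $\mathbb{R}^+$, modulo null sets, with
\[
\|f\|=\int_0^\infty|f(t)|\,\omega(t)\,dt<\infty .
\]
It is a commutative Banach algebra under the convolution $(f*g)(t)=\int_0^tf(t-s)g(s)\,ds$; submultiplicativity of $\omega$ is what gives $\|f*g\|\le\iint|f(s)|\,|g(t)|\,\omega(s+t)\,ds\,dt\le\|f\|\,\|g\|$. The weight is \emph{radical} if $\lim_{t\to\infty}\omega(t)^{1/t}=0$, that is, if $\omega$ decays faster than every exponential. In that case $L^1(\mathbb{R}^+,\omega)$ is a radical Banach algebra: it has no \emph{character}, meaning a nonzero multiplicative linear functional.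

For $f\in L^1(\mathbb{R}^+,\omega)$, the essential support $\operatorname{supp}f$ is the complement in $\mathbb{R}^+$ of the largest relatively open set on which $f=0$ almost everywhere, and $\inf\operatorname{supp}0=\infty$. Thus $\inf\operatorname{supp}f$ is the supremum of all $a\ge0$ such that $f=0$ a.e.\ on $[0,a]$. For $a\in\mathbb{R}^+$ put
\[
L_a=\{f\in L^1(\mathbb{R}^+,\omega):\inf\operatorname{supp}f\ge a\}=\{f\in L^1(\mathbb{R}^+,\omega): f=0\text{ a.e.\ on }[0,a]\}.
\]
Each $L_a$ is an ideal, because $(f*g)(t)$ depends only on the values of $f$ on $[0,t]$, and it is closed, because $\omega$ is bounded below on $[0,a]$. The ideals $L_a$ are called \emph{standard}. They exist for every weight, and the question is whether there are other nonzero closed ideals.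

Two extreme cases indicate what to expect. For $\omega\equiv1$ the functional $f\mapsto\int_0^\infty f$ is a character, and its kernel is a closed ideal that has nothing to do with supports. At the other extreme, let $\omega$ formally equal $1$ on $[0,c]$ and $0$ beyond $c$. Then the continuous functionals are given by bounded functions supported in $[0,c]$, and Titchmarsh's convolution theorem applies directly; this is the last step of our proof, in Section~\ref{sec:end}. A radical weight removes the characters and is a softened form of this cutoff, so one expects all closed ideals to be standard, with more difficulty the more slowly $\omega(t)^{1/t}$ tends to $0$.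

For certain sufficiently regular, rapidly decreasing radical weights, for example $\omega(t)=\exp(-t^2)$, Domar proved that every nonzero closed ideal of $L^1(\mathbb{R}^+,\omega)$ is standard. The weight $\omega(t)=(1+t)^{-t}$, for which $\omega(t)^{1/t}=1/(1+t)$ instead of $e^{-t}$, is not covered by Domar's theorem. The question for this weight is posed in \cite{LMS}, where it is recorded as still open at the time of writing. The answer is yes.

\begin{theorem}\label{thm:main}
For $\omega(t)=(1+t)^{-t}$, every nonzero closed ideal of $L^1(\mathbb{R}^+,\omega)$ is standard.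
\end{theorem}

The proof uses only that $\omega$ is radical and that $-\log\omega$ is convex.

\begin{theorem}\label{thm:general}
\begin{itemize}
\item[(a)] Let $\omega$ be a radical weight such that $-\log\omega$ is convex or, more generally, differs by a bounded function from a continuous convex function $\eta$ on $\mathbb{R}^+$. Then every nonzero closed ideal of $L^1(\mathbb{R}^+,\omega)$ is standard.
\item[(b)] If $\omega$ is any weight that is not radical, then $L^1(\mathbb{R}^+,\omega)$ has a nonzero closed ideal that is not standard.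
\end{itemize}
Hence, for a weight $\omega$ with $-\log\omega$ convex, all nonzero closed ideals are standard if and only if $\omega$ is radical.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:general}(a)]
The function $\omega(t)=(1+t)^{-t}$ is a weight, because $(1+s+t)^{s+t}\ge(1+s)^s(1+t)^t$, and it is radical, because $\omega(t)^{1/t}=1/(1+t)$. The function $\eta(t)=-\log\omega(t)=t\log(1+t)$ is convex, since $\eta''(t)=\frac1{1+t}+\frac1{(1+t)^2}>0$.
\end{proof}

\section{Weights that are not radical}\label{sec:nonradical}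

The number $\lim\omega(t)^{1/t}$ decides whether some exponential $e^{-ct}$ is dominated by $\omega$, and such an exponential gives a character.

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
We first show that $\lim_{t\to\infty}\omega(t)^{1/t}$ exists and equals $\rho=\inf_{t>0}\omega(t)^{1/t}$. Fix $T>0$ and write $t=nT+u$ with $n\ge0$ an integer and $0\le u<T$. Then $\omega(t)\le\omega(T)^n\max_{[0,T]}\omega$, and $n/t\to1/T$ as $t\to\infty$, so $\limsup\omega(t)^{1/t}\le\omega(T)^{1/T}$. Taking the infimum over $T$ gives $\limsup\omega(t)^{1/t}\le\rho\le\liminf\omega(t)^{1/t}$.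

Since $\omega$ is not radical, $\rho>0$, and $\rho\le\omega(1)<\infty$. Write $\rho=e^{-c}$ with $c\in\mathbb{R}$. Then $e^{-ct}\le\omega(t)$ for $t>0$, so $\chi(f)=\int_0^\infty f(t)e^{-ct}\,dt$ satisfies $|\chi(f)|\le\|f\|$. It is nonzero, and by Fubini's theorem $\chi(f*g)=\iint f(s)g(t)e^{-c(s+t)}\,ds\,dt=\chi(f)\chi(g)$. Its kernel is a closed ideal of codimension $1$, and it is nonzero since the algebra has infinite dimension. It is not standard: $L_0$ is the whole algebra, and for $a>0$ the ideal $L_a$ is the kernel of the restriction map onto $L^1(0,a)$, so it has infinite codimension.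
\end{proof}

\section{From ideals to a convolution equation}\label{sec:duality}

A closed subspace is determined by the continuous functionals that annihilate it. For an ideal this condition becomes an integral equation, and Theorem~\ref{thm:general}(a) becomes the following uniqueness statement, which is the core of the paper.

\begin{proposition}\label{prop:core}
Let $\eta:\mathbb{R}^+\to\mathbb{R}$ be continuous and convex with $\eta(t)/t\to\infty$. Let $f,\varphi$ be measurable on $\mathbb{R}^+$ with
\[
\int_0^\infty|f|e^{-\eta}<\infty,\qquad \operatorname{ess\,sup}|\varphi|e^{\eta}<\infty,\qquad \inf\operatorname{supp}f=0,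
\]
and suppose that
\begin{equation}\label{eq:conv}
\int_0^\infty f(s)\varphi(s+t)\,ds=0\qquad\text{for a.e. }t\ge0 .
\end{equation}
Then $\varphi=0$ a.e.
\end{proposition}

The integral in \eqref{eq:conv} converges absolutely for every $t$. Indeed, $s$ and $t$ are convex combinations of $0$ and $s+t$, and adding the two convexity inequalities gives $\eta(s)+\eta(t)\le\eta(0)+\eta(s+t)$; hence $e^{-\eta(s+t)}\le e^{\eta(0)-\eta(t)}e^{-\eta(s)}$.

The conditions on the support and on the growth cannot be dropped. Write $\mathbf{1}_J$ for the indicator function of a set $J$. The pair $f=\mathbf{1}_{[1,2]}$, $\varphi=\mathbf{1}_{[0,1]}$ satisfies \eqref{eq:conv} and all hypotheses except $\inf\operatorname{supp}f=0$. For $\eta\equiv0$, the pair $f=\mathbf{1}_{[0,1]}-\mathbf{1}_{[1,2]}$, $\varphi\equiv1$ satisfies \eqref{eq:conv} and all hypotheses except $\eta(t)/t\to\infty$; this is the character $f\mapsto\int f$ again.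

\begin{proof}[Proof of Theorem~\ref{thm:general}(a) from Proposition~\ref{prop:core}]
Let $\omega$ be radical and let $\eta$ be continuous and convex with $|{-\log\omega}-\eta|$ bounded; if $-\log\omega$ is convex, take $\eta=-\log\omega$. Then $\omega$ and $e^{-\eta}$ are bounded by constant multiples of each other, and $\eta(t)/t\to\infty$ because $-\log\omega(t)/t\to\infty$. Since $f\mapsto f\omega$ is an isometry onto $L^1(\mathbb{R}^+)$, the duality $(L^1)^*=L^\infty$ shows that the continuous functionals on $L^1(\mathbb{R}^+,\omega)$ are the maps $f\mapsto\int_0^\infty f\varphi$, where $\varphi$ is measurable and $|\varphi|\le C\omega$ a.e.\ for some constant $C$.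

Let $I\ne0$ be a closed ideal and $a=\inf\{\inf\operatorname{supp}f:f\in I\setminus\{0\}\}<\infty$, so that $I\subseteq L_a$. By the Hahn--Banach theorem, $I=L_a$ follows once we show that every functional $\varphi$ that annihilates $I$ also annihilates $L_a$.

Let $\varphi$ annihilate $I$, let $f\in I\setminus\{0\}$, and put $b=\inf\operatorname{supp}f<\infty$. For every $g\in L^1(\mathbb{R}^+,\omega)$ we have $f*g\in I$. As $|\varphi(s+t)|\le C\omega(s)\omega(t)$ for a.e.\ $(s,t)$, the function $f(s)g(t)\varphi(s+t)$ is integrable on $\mathbb{R}^+\times\mathbb{R}^+$, and Fubini's theorem gives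
\[
0=\int_0^\infty(f*g)\,\varphi=\int_0^\infty g(t)\,\Phi(t)\,dt,\qquad \Phi(t)=\int_0^\infty f(s)\varphi(s+t)\,ds .
\]
Since $|\Phi(t)|\le C\|f\|\omega(t)$, the function $\Phi$ represents a continuous functional, and that functional is zero. Hence $\Phi=0$ a.e.

Now shift the origin to $b$: let $f_b(s)=f(s+b)$, $\varphi_b(t)=\varphi(t+b)$, $\eta_b(t)=\eta(t+b)$. Since $f=0$ a.e.\ on $[0,b]$, we have $\Phi(t)=\int_0^\infty f_b(s)\varphi_b(s+t)\,ds$, so $f_b,\varphi_b$ satisfy \eqref{eq:conv}. The function $\eta_b$ is continuous and convex with $\eta_b(t)/t\to\infty$; we have $\int_0^\infty|f_b|e^{-\eta_b}=\int_b^\infty|f|e^{-\eta}<\infty$; the function $|\varphi_b|e^{\eta_b}$ is essentially bounded because $|\varphi|e^{\eta}$ is; and $\inf\operatorname{supp}f_b=0$, since $f_b=0$ a.e.\ on $[0,\varepsilon]$ would give $f=0$ a.e.\ on $[0,b+\varepsilon]$. Proposition~\ref{prop:core} yields $\varphi=0$ a.e.\ on $[b,\infty)$.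

Choose $f_n\in I\setminus\{0\}$ with $\inf\operatorname{supp}f_n\to a$. Then $\varphi=0$ a.e.\ on $(a,\infty)$, so $\int h\varphi=0$ for every $h\in L_a$.
\end{proof}

\section{The method in an example}\label{sec:example}

The hypothesis $\eta(t)/t\to\infty$ gives $\int_0^\infty e^{xt-\eta(t)}\,dt<\infty$ for every real $x$. Therefore
\begin{equation}\label{eq:Psi}
\Psi(z)=\int_0^\infty\varphi(t)e^{zt}\,dt
\end{equation}
is an entire function, bounded on every half-plane $\operatorname{Re}z\le x$. Only its growth as $\operatorname{Re}z\to+\infty$ is unknown, and equation \eqref{eq:conv} restricts this growth.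

\begin{example}\label{ex:indicator}
Let $f=\mathbf{1}_{[0,1]}$, with Laplace transform $F(z)=\int_0^1e^{-zs}\,ds=(1-e^{-z})/z$, and let $m=\operatorname{ess\,sup}|\varphi|$, which is finite because $\eta$ is bounded below. Substituting $r=t-s$,
\[
F(z)\Psi(z)=\int_0^1\!\!\int_0^\infty\varphi(t)e^{z(t-s)}\,dt\,ds=\int_{-1}^\infty k(r)e^{zr}\,dr,\qquad k(r)=\int_{\max(0,-r)}^1\varphi(s+r)\,ds .
\]
Equation \eqref{eq:conv} says that $k(r)=0$ for a.e.\ $r>0$, and $|k|\le m$ on $[-1,0]$. So $|F\Psi|\le m$ on $\operatorname{Re}z\ge0$. Now divide by $F$: for $\operatorname{Re}z\ge1$ we have $|1-e^{-z}|\ge1-e^{-1}>\frac12$, hence $|\Psi(z)|\le2m|z|$. On $\operatorname{Re}z\le1$ the function $\Psi$ is bounded. By Cauchy's estimates $\Psi$ is a polynomial of degree at most $1$, and by dominated convergence $\Psi(z)\to0$ as $z\to-\infty$ along the real axis. So $\Psi\equiv0$. On the imaginary axis $\Psi$ is the Fourier transform of $\varphi$, hence $\varphi=0$ a.e.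
\end{example}

The scheme is: the product $F\Psi$ is small because of \eqref{eq:conv}, the factor $F$ is not small because $f$ lives near $0$, and so $\Psi$ is not large. For general $f$ two things go wrong.

First, $F$ is not explicit and there is no pointwise lower bound for it. What survives is a lower bound $e^{-w/4}$ at a sequence of real points $w$. We convert it into a lower bound for an average of $\log|F|$ over a vertical line, which is enough to bound $\Psi$ to the left of that line. The outcome is that $|\Psi(z)|\le Ke^{c\operatorname{Re}z}$ in the right half-plane, which means that $\varphi$ vanishes beyond $c$. This is Section~\ref{sec:division}.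

Second, $F$ need not exist. The function $f(s)=e^{\eta(s)}(1+s)^{-2}$ satisfies $\int|f|e^{-\eta}=1$, and $\int_0^\infty f(s)e^{-xs}\,ds=\infty$ for every real $x$. We therefore truncate $f$ at a point $N$ that depends on the line $\operatorname{Re}z=x$. After truncation $k$ no longer vanishes on $r>0$, but convexity keeps $k(r)e^{xr}$ small, in $L^2$ and uniformly in $x$, for enough values of $x$. This is Section~\ref{sec:truncation}.

\section{Dividing by a bounded holomorphic function}\label{sec:division}

We use the following textbook facts.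

\emph{Maximum principle.} If $g$ is holomorphic and $h$ is real and harmonic on a domain $\Omega\subseteq\mathbb{C}$, then $u=\log|g|-h$ is subharmonic. If $\limsup_{z\to\zeta}u(z)\le0$ for every $\zeta\in\partial\Omega$, and also for $\zeta=\infty$ when $\Omega$ is unbounded, then $u\le0$ on $\Omega$.

\emph{Phragm\'en--Lindel\"of theorem for a quadrant.} If $g$ is entire, $|g(z)|\le Ce^{C|z|}$ for some $C$, and $g$ is bounded on the two boundary rays of a sector of opening $\pi/2$, then $g$ is bounded on the sector. (The critical order of growth for this opening is $2$, and $g$ has order at most $1$.)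

\emph{Poisson kernel.} Let $H$ be one of the two open half-planes bounded by the line $\operatorname{Re}\zeta=x$. For $z=\sigma+i\tau\in H$,
\[
P_z(y)=\frac1\pi\,\frac{|x-\sigma|}{(x-\sigma)^2+(y-\tau)^2}\qquad(y\in\mathbb{R})
\]
is a probability density. If $u$ is bounded and continuous on $\partial H$, then $V(z)=\int P_z(y)u(x+iy)\,dy$ is bounded and harmonic in $H$, and $V(z)\to u(\zeta)$ as $z\to\zeta\in\partial H$.

The first lemma translates growth of a Laplace transform into information on the support. We apply it twice, to $f$ and to $\varphi$.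

\begin{lemma}\label{lem:support}
Let $g$ be measurable on $\mathbb{R}$ with $\int_{\mathbb{R}}|g(t)|e^{xt}\,dt<\infty$ for every real $x$, let $G(z)=\int_{\mathbb{R}}g(t)e^{zt}\,dt$, and let $c\in\mathbb{R}$. If $e^{-cz}G(z)$ is bounded on $\operatorname{Re}z\ge0$, then $g=0$ a.e.\ on $(c,\infty)$.
\end{lemma}

\begin{proof}
The entire function $G_c(z)=\int_c^\infty g(t)e^{z(t-c)}\,dt$ is bounded by $\int|g|$ on $\operatorname{Re}z\le0$. On $\operatorname{Re}z\ge0$ we have
\[
G_c(z)=e^{-cz}G(z)-\int_{-\infty}^cg(t)e^{z(t-c)}\,dt ,
\]
where the first term is bounded by hypothesis and the second by $\int|g|$. By Liouville's theorem $G_c$ is constant, and the constant is $0$ because $G_c(z)\to0$ as $z\to-\infty$ along the real axis, by dominated convergence. On the imaginary axis, $G_c$ is the Fourier transform of the integrable function $t\mapsto g(t+c)\mathbf{1}_{(0,\infty)}(t)$, which therefore vanishes a.e.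
\end{proof}

If $f$ vanishes on $[0,\frac14]$, the Laplace transform of $f\mathbf{1}_{[0,1]}$ is $O(e^{-w/4})$ on the positive real axis. The next lemma is the converse.

\begin{lemma}\label{lem:lower}
Let $f\in L^1(0,1)$ not vanish a.e.\ on $[0,\frac14]$, and let $E(z)=\int_0^1f(s)e^{-zs}\,ds$. Then there are real numbers $w_j\to+\infty$ with $|E(w_j)|\ge e^{-w_j/4}$.
\end{lemma}

\begin{proof}
Otherwise $|E(w)|<e^{-w/4}$ for all large real $w$, so $e^{z/4}E(z)$ is bounded on $[0,\infty)$. It is bounded by $\int_0^1|f|$ on the imaginary axis and by $e^{|z|}\int_0^1|f|$ everywhere, since $|\frac14-s|\le1$ for $0\le s\le1$. The Phragm\'en--Lindel\"of theorem in the first and fourth quadrants shows that $e^{z/4}E(z)$ is bounded on $\operatorname{Re}z\ge0$. Apply Lemma~\ref{lem:support} with $c=-\frac14$ to $g(t)=f(-t)\mathbf{1}_{[-1,0]}(t)$, for which $G=E$. It gives $f=0$ a.e.\ on $[0,\frac14]$, a contradiction.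
\end{proof}

A lower bound at one point has to be moved to the line on which the product $F\Psi$ is controlled, and a bound on that line has to be moved to a disc. One inequality does both.

\begin{lemma}[Poisson majorization]\label{lem:poisson}
Let $H$ be an open half-plane bounded by the line $\operatorname{Re}\zeta=x$, and let $g\not\equiv0$ be bounded and continuous on $\overline H$ and holomorphic in $H$. Then
\[
\log|g(z)|\le\int_{\mathbb{R}}P_z(y)\log|g(x+iy)|\,dy\qquad(z\in H).
\]
\end{lemma}

\begin{proof}
After a translation, the map $\zeta\mapsto-\zeta$ if needed, and a scaling of $g$, we may assume $H=\{\operatorname{Re}\zeta>0\}$ and $|g|\le1$. The function $u_n=\max(\log|g|,-n)$ is bounded and continuous on $\partial H$; let $V_n$ be its Poisson integral. For $\varepsilon>0$ the function $\log|g|-V_n-\varepsilon\log|1+\zeta|$ is subharmonic in $H$. At a point $\zeta_0\in\partial H$ its upper limit is at most $\log|g(\zeta_0)|-u_n(\zeta_0)\le0$, because $\log|1+\zeta|\ge0$ on $\overline H$. At infinity it tends to $-\infty$, because $\log|g|\le0$ and $V_n$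 is bounded. By the maximum principle it is $\le0$ in $H$. Letting $\varepsilon\to0$ gives $\log|g(z)|\le V_n(z)$, and $V_n(z)$ decreases to $\int P_z\log|g|$ by monotone convergence, since $0\le-u_n\uparrow-\log|g|$.
\end{proof}

Our bounds for $\Psi$ will hold only on a sequence of discs. The harmonic measure of a half-disc turns them into a bound on the whole right half-plane.

\begin{lemma}\label{lem:halfdisc}
Let $\Psi$ be entire with $|\Psi|\le K$ on the imaginary axis, where $K\ge1$. Let $L>0$ and $r_j\to\infty$, and suppose that $|\Psi(z)|\le e^{Lr_j}$ for $|z|\le r_j$ and all $j$. Then $|\Psi(z)|\le Ke^{(8L/\pi)\operatorname{Re}z}$ for $\operatorname{Re}z\ge0$.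
\end{lemma}

\begin{proof}
Let $r=r_j$ and $\Omega=\{|z|<r,\ \operatorname{Re}z>0\}$. For $z=\sigma+i\tau$ with $|\tau|<r$ put
\[
h_r(z)=\frac2\pi\Big[\arctan\frac\sigma{r-\tau}+\arctan\frac\sigma{r+\tau}\Big]=\frac2\pi\operatorname{Im}\big[\log(r+iz)-\log(r-iz)\big].
\]
The two forms agree because $r+iz=(r-\tau)+i\sigma$ and $r-iz=(r+\tau)-i\sigma$ lie in the right half-plane. The second form shows that $h_r$ is harmonic in the strip $|\tau|<r$, and the first that $h_r\ge0$ in $\Omega$. On the open arc $|z|=r$, $\sigma>0$, we have $\frac\sigma{r-\tau}\cdot\frac\sigma{r+\tau}=1$, so the two arctangents add up to $\pi/2$ and $h_r=1$.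

Let $U=\log|\Psi|-\log K$, a continuous function with values in $[-\infty,\infty)$. At a point $\zeta$ of the closed diameter $[-ir,ir]$, corners included, $\limsup(U-Lrh_r)\le U(\zeta)\le0$ because $h_r\ge0$. At a point $\zeta$ of the open arc, $\limsup(U-Lrh_r)=U(\zeta)-Lr\le0$ because $K\ge1$. The maximum principle gives $U\le Lrh_r$ in $\Omega$. Fix $z$ with $\sigma>0$ and take $j$ with $r_j\ge2|z|$. Then $r\pm\tau\ge r/2$, each arctangent is at most $2\sigma/r$, and $U(z)\le Lr\cdot\frac2\pi\cdot\frac{4\sigma}r=8L\sigma/\pi$. For $\sigma=0$ the claim is the hypothesis.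
\end{proof}

We can now carry out the division. The divisor is allowed to change from line to line, which is what makes truncation possible.

\begin{lemma}[Division]\label{lem:division}
Let $\Psi$ be entire and bounded on every half-plane $\operatorname{Re}z\le x$, $x\in\mathbb{R}$. Suppose that there are a constant $B$, real numbers $x_j\to+\infty$ and $w_j\in[2x_j,3x_j]$, and entire functions $F_j$ such that
\begin{itemize}
\item[(i)] $|F_j(z)|\le1$ for $\operatorname{Re}z\ge x_j$,
\item[(ii)] $|F_j(w_j)|\ge e^{-x_j}$,
\item[(iii)] $\int_{\mathbb{R}}|F_j(x_j+iy)\Psi(x_j+iy)|^2\,dy\le B$.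
\end{itemize}
Then $e^{-160z}\Psi(z)$ is bounded on $\operatorname{Re}z\ge0$.
\end{lemma}

\begin{proof}
We may assume $\Psi\not\equiv0$. Fix $j$ with $x_j\ge\max(1,B/2)$ and drop the index. Put $D=w-x$, so that $x\le D\le2x$.

\emph{To the right of the line.} The Poisson kernel of $\{\operatorname{Re}\zeta>x\}$ at $w$ is $Q(y)=\frac1\pi\frac D{D^2+y^2}$. By (i), (ii) and Lemma~\ref{lem:poisson},
\begin{equation}\label{eq:Qmean}
\int_{\mathbb{R}}Q(y)\log\frac1{|F(x+iy)|}\,dy\le\log\frac1{|F(w)|}\le x,
\end{equation}
and the integrand is nonnegative.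

\emph{Comparison of kernels.} Let $z=\sigma+i\tau$ with $|z|\le x/2$, and let $P=P_z$ be the Poisson kernel of $\{\operatorname{Re}\zeta<x\}$ at $z$. The points $z$ and $w$ lie on opposite sides of the line, both at distance comparable to $x$, so their kernels are comparable. Precisely, $\frac x2\le x-\sigma\le\frac{3x}2$ and $|\tau|\le\frac x2$. For all $y$ we have $\pi P(y)\le\frac1{x-\sigma}\le\frac2x$; in particular $P\le1$. If $|y|\le x$, then $|y|\le D$ and $\pi Q(y)\ge\frac1{2D}\ge\frac1{4x}$, so $P\le8Q$. If $|y|>x$, then $|y-\tau|\ge|y|/2$, so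
\[
\pi P(y)\le\frac{3x/2}{y^2/4}=\frac{6x}{y^2},\qquad \pi Q(y)\ge\frac x{4x^2+y^2}\ge\frac x{5y^2},
\]
and $P\le30Q$. Thus $P\le30Q$ on $\mathbb{R}$.

\emph{To the left of the line.} For $a\ge0$ we have $\log a=\frac12\log a^2\le\frac12a^2$. Hence, off the countable zero set of $F$,
\[
\log|\Psi|=\log|F\Psi|+\log\frac1{|F|}\le\frac12|F\Psi|^2+\log\frac1{|F|},
\]
and on the line $\operatorname{Re}\zeta=x$ both terms on the right are nonnegative. Lemma~\ref{lem:poisson} for $\Psi$ in $\operatorname{Re}\zeta<x$, together with $P\le1$, (iii), $P\le30Q$ and \eqref{eq:Qmean}, gives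
\[
\log|\Psi(z)|\le\frac12\int_{\mathbb{R}}P\,|F\Psi|^2\,dy+\int_{\mathbb{R}}P\log\frac1{|F|}\,dy\le\frac B2+30x\le31x .
\]
With $r_j=x_j/2$ this reads $|\Psi(z)|\le e^{62r_j}$ for $|z|\le r_j$ and all large $j$. Lemma~\ref{lem:halfdisc} with $L=62$ gives $|\Psi(z)|\le Ke^{(496/\pi)\operatorname{Re}z}$ on $\operatorname{Re}z\ge0$, and $496/\pi<160$.
\end{proof}

\section{Truncation and good lines}\label{sec:truncation}

Let $\eta,f,\varphi$ be as in Proposition~\ref{prop:core}. We subtract a constant from $\eta$, scale $f$ (which is not zero, as $\inf\operatorname{supp}f=0$) and $\varphi$, and change $\varphi$ on a null set, which does not affect \eqref{eq:conv}, so that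
\[
\eta(0)=0,\qquad\int_0^\infty|f|e^{-\eta}=1,\qquad|\varphi|\le e^{-\eta}\ \text{ everywhere.}
\]
Then $d\mu(s)=|f(s)|e^{-\eta(s)}\,ds$ is a probability measure on $(0,\infty)$. For $s>0$ let $\xi(s)$ be the right derivative of $\eta$ at $s$. By convexity $\xi$ is finite and nondecreasing, and the graph of $\eta$ lies above the line through $(s,\eta(s))$ of slope $\xi(s)$:
\begin{equation}\label{eq:tangent}
\eta(s+r)-\eta(s)\ge r\,\xi(s)\qquad(s>0,\ r\ge-s).
\end{equation}
The case $r=-s$ gives $\eta(s)\le s\,\xi(s)$, so $\xi(s)\ge\eta(s)/s\to\infty$. From here on, convexity enters only through \eqref{eq:tangent} and the monotonicity of $\xi$.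

\subsection*{Where to truncate}
On the line $\operatorname{Re}z=x$ the integrand of $\Psi$ is bounded by $e^{xt-\eta(t)}$. The exponent is concave in $t$ and is largest where the slope of $\eta$ crosses $x$. We cut $f$ at that point. For $x>\xi(1)$ let
\[
N=N(x)=\inf\{s>0:\xi(s)\ge x\},\qquad F_x(z)=\int_0^Nf(s)e^{-zs}\,ds .
\]
Here $N<\infty$ because $\xi\to\infty$, and $N\ge1$ because $\xi\le\xi(1)<x$ on $(0,1]$. Also $\xi(s)<x$ for $0<s<N$, and $\xi(s)\ge x$ for $s>N$. Since $e^{-\eta}$ is bounded below on $[0,N]$, the function $f$ is integrable there and $F_x$ is entire. The first consequence is that $F_x$ is bounded to the right of the line, with a bound independent of $x$, and that far to the right it is close to a fixed function.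

\begin{lemma}\label{lem:Fx}
Let $x>\xi(1)$ and $E(z)=\int_0^1f(s)e^{-zs}\,ds$. Then $|F_x(z)|\le1$ for $\operatorname{Re}z\ge x$, and $|F_x(w)-E(w)|\le e^{-(w-x)}$ for real $w\ge x$.
\end{lemma}

\begin{proof}
For $0<s<N$ we have $\eta(s)\le s\,\xi(s)\le xs$, so $|f(s)|e^{-xs}\,ds=e^{\eta(s)-xs}\,d\mu(s)\le d\mu(s)$. Hence $|F_x(z)|\le\mu((0,N))\le1$ for $\operatorname{Re}z\ge x$, and
\[
|F_x(w)-E(w)|\le\int_1^N|f(s)|e^{-xs}e^{-(w-x)s}\,ds\le\int_1^Ne^{-(w-x)s}\,d\mu(s)\le e^{-(w-x)}.\qedhere
\]
\end{proof}

\subsection*{The product $F_x\Psi$}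
For each $z$ the function $f(s)\varphi(t)e^{z(t-s)}$ is integrable on $[0,N]\times\mathbb{R}^+$. As in Example~\ref{ex:indicator}, Fubini's theorem and the substitution $r=t-s$ give
\begin{equation}\label{eq:product}
F_x(z)\Psi(z)=\int_{\mathbb{R}}k(r)e^{zr}\,dr,\qquad k(r)=\int_{0\le s\le N,\ s+r\ge0}f(s)\varphi(s+r)\,ds ,
\end{equation}
and $k(r)e^{xr}$ is integrable on $\mathbb{R}$. For $r<0$ the integral defining $k(r)$ runs over the set $S(r)=\{s:|r|<s<N\}$. For $r>0$ it runs over $[0,N]$, and here we use equation \eqref{eq:conv}, which exchanges this range for its complement: $k(r)=-\int_N^\infty f(s)\varphi(s+r)\,ds$ for a.e.\ $r>0$. Put $S(r)=(N,\infty)$ for $r>0$. Since $|\varphi|\le e^{-\eta}$, we obtain in both cases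
\begin{equation}\label{eq:master}
|k(r)|e^{xr}\le\int_{S(r)}\exp\big(-[\eta(s+r)-\eta(s)-xr]\big)\,d\mu(s)\qquad\text{for a.e. }r .
\end{equation}
The bracket is the drop of the concave function $t\mapsto xt-\eta(t)$ from $t=s$ to $t=s+r$. For $s\in S(r)$ this step leads away from the maximum at $N$: to the right from $s>N$, to the left from $s<N$. This is the reason for the choice of $N$ and for the exchange of ranges.

\begin{example}\label{ex:gauss}
Let $\eta(t)=t^2/2$. Then $\xi(s)=s$, $N(x)=x$, and
\[
\eta(s+r)-\eta(s)-xr=(s-x)r+\tfrac12r^2 .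
\]
For $s\in S(r)$ the numbers $s-x$ and $r$ have the same sign, so \eqref{eq:master} gives $|k(r)|e^{xr}\le e^{-r^2/2}$, and $\int|k(r)e^{xr}|^2\,dr\le\sqrt\pi$ for every $x>1$.
\end{example}

The term $\frac12r^2$ comes from the bound $\eta''\ge1$. For $\eta(t)=t\log(1+t)$ we have $\eta''(t)\to0$, and a general convex $\eta$ may be linear on long intervals. So we discard the quadratic term and use the one that Example~\ref{ex:gauss} did not need. By \eqref{eq:tangent} the bracket in \eqref{eq:master} is at least $(\xi(s)-x)r$, and for $s\in S(r)$ this equals $|\xi(s)-x|\,|r|$: if $r>0$ then $s>N$ and $\xi(s)\ge x$, and if $r<0$ then $s<N$ and $\xi(s)<x$. Let $\nu$ be the image of $\mu$ under the monotone, hence Borel, map $\xi$; it is a Borel probability measure on $\mathbb{R}$, and $\int u\,d\nu=\int u(\xi(s))\,d\mu(s)$ for Borel $u\ge0$. We have shown that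
\begin{equation}\label{eq:A}
|k(r)|e^{xr}\le A_x(r):=\int_{\mathbb{R}}e^{-|p-x|\,|r|}\,d\nu(p)\le1\qquad\text{for a.e. }r .
\end{equation}

\subsection*{Good abscissae}
The function $A_x$ decays only if $\nu$ has little mass near $x$. If $\eta$ is linear of slope $x$ on an interval of positive $\mu$-measure, then $\nu$ has an atom at $x$ and $A_x(r)\ge\nu(\{x\})>0$ for all $r$. So not every line can be used. But $\nu$ has total mass $1$ and the slopes range over an unbounded set, so $\nu$ cannot be dense near most points. Call $x\in\mathbb{R}$ \emph{good} if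
\[
\nu([x-h,x+h])\le2h\qquad\text{for all }h>0 .
\]

\begin{lemma}\label{lem:good}
Every compact interval $J$ of length $|J|\ge3$ contains a good point.
\end{lemma}

\begin{proof}
Suppose that no point of $J$ is good. Each $x\in J$ has an $h_x>0$ with $\nu([x-h_x,x+h_x])>2h_x$, and finitely many of the open intervals $(x-h_x,x+h_x)$ cover $J$. From the corresponding finite family of closed intervals choose a longest one, discard all intervals that meet it, and repeat with what is left. The chosen intervals $I_1,\dots,I_m$ are pairwise disjoint. Each discarded interval meets a chosen one that is at least as long, so it lies in the interval with the same center as that one and three times its length. Therefore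
\[
|J|\le3\sum_{i=1}^m|I_i|<3\sum_{i=1}^m\nu(I_i)\le3 ,
\]
a contradiction.
\end{proof}

At a good point $A_x(r)$ decays like $1/|r|$. This bound is not integrable, but it is square integrable at infinity, which is why Lemma~\ref{lem:division} asks for an $L^2$ bound on the line and not for a uniform one. Recall Plancherel's theorem: if $u\in L^1(\mathbb{R})\cap L^2(\mathbb{R})$, then $\int_{\mathbb{R}}|\int_{\mathbb{R}}u(r)e^{iyr}\,dr|^2\,dy=2\pi\int_{\mathbb{R}}|u|^2$.

\begin{lemma}\label{lem:L2}
If $x>\xi(1)$ is good, then $\int_{\mathbb{R}}|F_x(x+iy)\Psi(x+iy)|^2\,dy\le16\pi$.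
\end{lemma}

\begin{proof}
For $r>0$ and $d\ge0$ we have $e^{-dr}=\int_d^\infty re^{-rh}\,dh$. Taking $d=|p-x|$ and exchanging the order of integration,
\[
A_x(\pm r)=\int_0^\infty re^{-rh}\,\nu([x-h,x+h])\,dh\le2\int_0^\infty rh\,e^{-rh}\,dh=\frac2r .
\]
With $A_x\le1$ this gives $\int_{\mathbb{R}}A_x^2\le2\big(\int_0^2dr+\int_2^\infty4r^{-2}\,dr\big)=8$. By \eqref{eq:A} the integrable function $u(r)=k(r)e^{xr}$ satisfies $\int|u|^2\le8$, and by \eqref{eq:product} we have $F_x(x+iy)\Psi(x+iy)=\int u(r)e^{iyr}\,dr$. Plancherel's theorem gives the bound $2\pi\cdot8$.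
\end{proof}

\section{Proof of Proposition~\ref{prop:core}}\label{sec:end}

Keep the normalization and notation of Section~\ref{sec:truncation}, with $\Psi$ as in \eqref{eq:Psi}. We first show that $\varphi$ has bounded support and then apply the following theorem.

\emph{Titchmarsh's convolution theorem.} If $f,\psi\in L^1(0,c)$ and $\int_0^\tau f(s)\psi(\tau-s)\,ds=0$ for a.e.\ $\tau\in[0,c]$, then there are $\alpha,\beta\ge0$ with $\alpha+\beta\ge c$ such that $f=0$ a.e.\ on $[0,\alpha]$ and $\psi=0$ a.e.\ on $[0,\beta]$.

\begin{proof}[Proof of Proposition~\ref{prop:core}]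
\emph{The support of $\varphi$ is bounded.} Since $\inf\operatorname{supp}f=0$, the function $f$ does not vanish a.e.\ on $[0,\frac14]$, and Lemma~\ref{lem:lower} gives real $w_j\to+\infty$ with $|E(w_j)|\ge e^{-w_j/4}$. Discarding finitely many terms, assume $w_j\ge18$ and $w_j/3>\xi(1)$. The points $w_j$ are given, and we choose the lines to fit them: the interval $[w_j/3,w_j/2]$ has length $w_j/6\ge3$, so by Lemma~\ref{lem:good} it contains a good point $x_j$. Then $x_j>\xi(1)$, $x_j\ge6$, $x_j\to\infty$ and $w_j\in[2x_j,3x_j]$. Let $F_j=F_{x_j}$. We verify the hypotheses of Lemma~\ref{lem:division} with $B=16\pi$. Condition (i) is the first part of Lemma~\ref{lem:Fx}, and (iii) is Lemma~\ref{lem:L2}. For (ii), write $w=w_j$, $x=x_j$. Since $w-x\ge w/2$, the second part of Lemma~\ref{lem:Fx} gives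
\[
|F_j(w)|\ge e^{-w/4}-e^{-w/2}\ge\tfrac12e^{-w/4}\ge\tfrac12e^{-3x/4}\ge e^{-x},
\]
where we used $e^{-w/4}\le\frac12$, then $w\le3x$, then $e^{x/4}\ge e^{3/2}\ge2$. By Lemma~\ref{lem:division}, $e^{-cz}\Psi(z)$ is bounded on $\operatorname{Re}z\ge0$ for $c=160$. Lemma~\ref{lem:support}, applied to $\varphi$ extended by $0$ to the negative axis, gives $\varphi=0$ a.e.\ on $(c,\infty)$.

\emph{The function $\varphi$ vanishes on $[0,c]$.} Put $\psi(\tau)=\varphi(c-\tau)$ for $0\le\tau\le c$. Then $\psi$ is bounded and $f$ is integrable on $[0,c]$. For $t\in[0,c]$ and $\tau=c-t$ we have $\psi(\tau-s)=\varphi(s+t)$ for $0\le s\le\tau$, and $\varphi(s+t)=0$ for a.e.\ $s>\tau$. So \eqref{eq:conv} gives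
\[
\int_0^\tau f(s)\psi(\tau-s)\,ds=\int_0^\infty f(s)\varphi(s+t)\,ds=0\qquad\text{for a.e. }\tau\in[0,c].
\]
In Titchmarsh's theorem $\alpha=0$, because $\inf\operatorname{supp}f=0$. Hence $\beta\ge c$ and $\psi=0$ a.e.\ on $[0,c]$. Thus $\varphi=0$ a.e.\ on $\mathbb{R}^+$.
\end{proof}

By Section~\ref{sec:duality} this proves Theorem~\ref{thm:general}(a), and with it Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{LMS}
\texttt{https://mathshistory.st-andrews.ac.uk/LMS/allan\_lms\_obit.pdf}

\end{thebibliography}
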